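# Kunze–Stein groups of tree isometries without open orbits on the boundary

## 1. Homogeneous trees, ends, and closed groups of isometries

Throughout, $r\ge 3$ is an integer and $X$ is the homogeneous tree of order $r$: a connected graph without circuits in which every vertex belongs to exactly $r$ edges. Its vertex set is $V$, the graph distance is $d$, and $[v,w]$ is the geodesic segment from $v$ to $w$, regarded as a set of vertices. Removing the interior of an edge $e$ leaves two connected pieces, the two **half-trees** of $X\setminus e$. The sphere of radius $n\ge1$ around a vertex has $r(r-1)^{n-1}$ elements.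

**Definition (ends).** A ray is a sequence $(s_n)_{n\ge0}$ of distinct vertices with $[s_i,s_{i+1}]$ an edge for every $i$. Two rays are equivalent if they have infinitely many common vertices. An end is an equivalence class of rays, and $\Omega$ is the set of ends.

For a fixed vertex $x_0$, each end is represented by exactly one ray starting at $x_0$. Let $\Omega(x_0,\dots,x_m)$ be the set of ends whose ray from $x_0$ begins with $x_0,\dots,x_m$. These sets form a basis of the usual topology of $\Omega$, which is compact and metrizable. For example, when $r=3$ an end is an infinite word: 3 choices for the first step from $x_0$, then 2 choices at every later step; two ends are close if the words agree for a long time.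

If two rays are equivalent, they agree from some point on, up to a shift of the index. Indeed, let $s_i=t_j$ be a common vertex. All but finitely many common vertices $s_{i'}=t_{j'}$ have $i'>i$ and $j'>j$, and then both rays run along the geodesic from $s_i$ to $s_{i'}$; so $i'-i=j'-j$ and they agree in between.

**Definition (the groups).** $\mathrm{Aut}(X)$ is the group of isometries of $X$ with the topology of pointwise convergence on $V$. It is locally compact. From now on $G$ is a closed subgroup of $\mathrm{Aut}(X)$ that is transitive on $V$. We write $G_v$ for the stabilizer of $v$, which is a compact open subgroup of $G$, and $G_{vw}=G_v\cap G_w$. An element fixing $v$ and $w$ fixes $[v,w]$ pointwise.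

For example, in $\mathrm{Aut}(X)$ the stabilizer of $v$ is transitive on every sphere around $v$. Since $V$ is countable and $G_o$ is compact, $G$ is a countable union of cosets of $G_o$, hence $\sigma$-compact.

**Definition (hyperbolic isometry).** An isometry $t$ is hyperbolic if there is a bi-infinite geodesic line on which $t$ acts as a translation by some $\ell\ge1$. Then $d(x,t^kx)=|k|\ell$ for $x$ on the line. An example appears in a moment.

**Definition (colorings and $U(F)$).** Color the edges of $X$ by $\{1,\dots,r\}$ so that at each vertex every color occurs exactly once (build the coloring outward from one vertex). For $g\in\mathrm{Aut}(X)$ and $v\in V$ let $\sigma(g,v)\in\mathrm{Sym}(r)$ be the permutation with $\mathrm{col}(ge)=\sigma(g,v)\,\mathrm{col}(e)$ for the edges $e$ at $v$. For a subgroup $F\le\mathrm{Sym}(r)$ the Burger–Mozes group is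
$$U(F)=\{g\in\mathrm{Aut}(X):\ \sigma(g,v)\in F\ \text{ for all } v\in V\}.$$

From $\mathrm{col}(ghe)=\sigma(g,hv)\,\mathrm{col}(he)$ we read off $\sigma(gh,v)=\sigma(g,hv)\sigma(h,v)$, so $U(F)$ is a group. It is closed, because $\sigma(g,v)$ depends only on the values of $g$ at $v$ and its neighbors. We write $F_i$ for the stabilizer in $F$ of the color $i$.

Three examples will accompany us.

* $U(\mathrm{Sym}(r))=\mathrm{Aut}(X)$.
* $\Gamma:=U(\{1\})$ is the group of color-preserving automorphisms. Given $v,w$, there is exactly one $\gamma\in\Gamma$ with $\gamma v=w$: it sends the endpoint of a path from $v$ with a given color sequence to the endpoint of the path from $w$ with the same color sequence. So $\Gamma$ is simply transitive on $V$. Fix $o\in V$ and let $\gamma_i\in\Gamma$ take $o$ to its neighbor along the edge of color $i$. Then $\gamma_1\gamma_2\,o$ is the end of the path from $o$ with colors $1,2$, and $t=\gamma_1\gamma_2$ translates by 2 along the line through $o$ whose colors alternate between 1 and 2. So $t$ is hyperbolic.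
* Let $F=\mathrm{Sym}(r-1)$ act on $\{1,\dots,r\}$ fixing $r$. The edges of color $r$ form a perfect matching $M$ of $V$, and $g\in U(F)$ if and only if every $\sigma(g,v)$ fixes $r$, that is, if and only if $gM=M$. We call this $U(F)$ the *matching group*.

**Definition (independence).** $G$ has the independence property (in the sense of Tits) if for every edge $e$ and every $g\in G$ fixing both ends of $e$, the isometry equal to $g$ on one half-tree of $X\setminus e$ and to the identity on the other is in $G$.

Every $U(F)$ has it. Let $g'$ be the modified isometry. At a vertex $z$ of the half-tree where $g'=g$ we have $\sigma(g',z)=\sigma(g,z)$; at the other vertices $\sigma(g',z)=1$. This includes the ends of $e$, because $e$ is fixed by both $g$ and the identity.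

**Definition (2-transitive).** $F\le\mathrm{Sym}(r)$ is 2-transitive if it is transitive on ordered pairs of distinct colors. Equivalently, $F$ is transitive and each $F_c$ is transitive on the colors other than $c$. For example $\mathrm{Sym}(r)$ is; the dihedral group of order 10 on 5 points is not, since there are 20 ordered pairs.

## 2. Haar measure, path stabilizers, and the Kunze–Stein property

Let $|\cdot|$ be a left Haar measure of $G$ and $\Delta$ the modular function, $|As|=\Delta(s)|A|$; so $\int F(ys)\,dy=\Delta(s)^{-1}\int F(y)\,dy$. It is a continuous homomorphism to $(0,\infty)$, hence trivial on compact subgroups. $G$ is **unimodular** if $\Delta\equiv1$; then $|gAg^{-1}|=|A|$.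

*A unimodular example.* $\Gamma$ is discrete: $\Gamma_v=1$, and Haar measure is counting measure.

*A non-unimodular example.* Let $G=\mathrm{Aut}(X)_\omega$ be the stabilizer of an end $\omega$. An isometry between two rays, or between two finite subtrees, extends to an automorphism, one vertex at a time, because all vertices have the same order; mapping the ray from $v$ to $\omega$ onto the ray from $w$ to $\omega$ we see that $G$ is transitive on $V$. If $w$ is the neighbor of $v$ toward $\omega$, then $G_v$ fixes the ray from $v$ to $\omega$, so $G_v\subset G_w$, and $G_w$ is transitive on the $r-1$ other neighbors of $w$, so $|G_w|=(r-1)|G_v|$. But $G_v$ and $G_w$ are conjugate, so $G$ is not unimodular.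

**Definition ($\kappa$).** Let $G$ be unimodular. The groups $G_v$ are conjugate, so they have equal measure, and we normalize $|G_v|=1$. Put $\kappa(0)=1$ and
$$\kappa(D)=\max\{|G_{ww'}|:\ d(w,w')=D\}.$$

The maximum is over finitely many $G$-orbits of pairs. Since $G_{ww'}\subseteq G_{ww''}$ when $w''\in[w,w']$, the function $\kappa\le1$ is non-increasing, and $1/\kappa(D)=\min[G_w:G_{ww'}]$ is an integer. For $\mathrm{Aut}(X)$ it is the size of a sphere, $1/\kappa(D)=r(r-1)^{D-1}$ for $D\ge1$. For $\Gamma$, $\kappa\equiv1$. We use $\kappa$ through the following fact: the set $\{y:\ yw=v,\ yw'=v'\}$ is empty or a coset $y_0G_{ww'}$, so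
$$\bigl|\{y\in G:\ yw=v,\ yw'=v'\}\bigr|\le\kappa(d(w,w')),\tag{1}$$
and the set is empty unless $d(v,v')=d(w,w')$.

**Definition (amenable).** $G$ is amenable if $L^\infty(G)$ has a left-invariant mean. For example, a compact group is amenable, the mean being the Haar integral. This notion only enters the background of the question.

**Definition (Kunze–Stein).** With $f*g(x)=\int f(y)g(y^{-1}x)\,dy$, a locally compact group $G$ is a Kunze–Stein group if $L^p(G)*L^2(G)\subset L^2(G)$ for every $1\le p<2$.

For $p=1$ the inclusion always holds, with $\|f*g\|_2\le\|f\|_1\|g\|_2$, by Minkowski's integral inequality. So a compact group is Kunze–Stein, because there $L^p\subset L^1$. The group $\mathbb Z$ is not: let $f(k)=g(k)=k^{-3/4}$ for $k\ge1$ and $0$ otherwise. Then $g\in\ell^2$, and $f\in\ell^p$ for $4/3<p<2$, but for $m\ge2$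
$$f*g(m)=\sum_{k=1}^{m-1}k^{-3/4}(m-k)^{-3/4}\ge(m-1)m^{-3/2}\ge\tfrac12m^{-1/2},$$
which is not in $\ell^2$. The group $\Gamma$ is not Kunze–Stein either: put the same values $k^{-3/4}$ on the elements $t^k$, $k\ge1$, of the infinite cyclic group generated by $t=\gamma_1\gamma_2$, and $0$ elsewhere; the convolution is the one just computed.

## 3. A conjecture on open orbits, and five theorems

The problem comes from "Amenability And Kunze-Stein Property For Groups Acting On A Tree", and the following results are known. A closed subgroup of $\mathrm{Aut}(X)$, for $X$ a homogeneous or semihomogeneous tree, that acts transitively on $\Omega$ is a Kunze–Stein group. Let now $G$ be a closed subgroup of $\mathrm{Aut}(X)$ transitive on $V$. If $G$ also acts transitively on an open subset of $\Omega$, then $G$ is either amenable or a Kunze–Stein group. If no orbit of $G$ on $\Omega$ is open, then $G$ is not amenable. What remains is the second alternative for groups without open orbits.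

**Conjecture.** Let $G$ be a closed subgroup of $\mathrm{Aut}(X)$ transitive on the vertices. If no orbit of $G$ on $\Omega$ is open, then $G$ is not a Kunze–Stein group. Equivalently: for groups transitive on the vertices, the Kunze–Stein property is equivalent to transitivity on $\Omega$.

In plain words: must a vertex-transitive group that satisfies this convolution inequality move the boundary around transitively? The example $\Gamma$ agrees with the conjecture: it is countable, so its orbits on $\Omega$ are countable, whereas non-empty open sets of $\Omega$ are uncountable; and it is not Kunze–Stein. The example $\mathrm{Aut}(X)$ agrees too: it is transitive on $\Omega$ and Kunze–Stein. We shall see that the conjecture is nevertheless false for every $r\ge4$, and true for $r=3$.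

**Theorem 1.** If $G$ is unimodular and $\sum_{D\ge1}\kappa(D)^{1/2}<\infty$, then $G$ is a Kunze–Stein group. Precisely, with $q=p'=\frac p{p-1}$ and
$$C_0=\Bigl(1+4\sum_{D\ge1}\kappa(D)\Bigr)^{1/2}+2\sum_{D\ge1}\kappa(D)^{1/2},$$
we have
$$\|f*g\|_2\le C_0^{2/q}\bigl(1-2^{-(1/2-1/q)}\bigr)^{-2}\|f\|_p\|g\|_2\qquad(1<p<2).$$

**Theorem 2.** For every $r\ge4$ there is a closed vertex-transitive $G\le\mathrm{Aut}(X)$ without open orbits on $\Omega$ which is Kunze–Stein. So the conjecture is false for every $r\ge4$.

**Theorem 3.** If $G$ is Kunze–Stein, then $G$ is unimodular and $\kappa(D)\to0$. If $G$ is unimodular and $\kappa\not\to0$, some hyperbolic $t\in G$ normalizes a compact open subgroup of $G$.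

**Theorem 4.** Suppose $G$ has the independence property. Then $G$ is Kunze–Stein if and only if $G$ is unimodular and $\kappa(D)\to0$. In particular $U(F)$, $F\le\mathrm{Sym}(r)$, is Kunze–Stein if and only if $F_i\ne F_j$ for all $i\ne j$. It has an open orbit on $\Omega$ if and only if $F$ is 2-transitive.

**Theorem 5.** For $r=3$ the conjecture is true: a closed vertex-transitive Kunze–Stein group is transitive on $\Omega$.

The groups $U(F)$ come first, since they are the ones we can compute by hand. Then come the necessary conditions, then Theorem 1, which is the main work, and then the remaining theorems.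

## 4. Stabilizers of paths in $U(F)$

Here $G=U(F)$.

**Step 1: $G$ is vertex-transitive and unimodular.** This step makes $\kappa$ available. $G$ contains $\Gamma$, so it is vertex-transitive. The element $\gamma_i$ maps the edge of color $i$ at $o$ to the edge of color $i$ at the neighbor $\gamma_io$, which is the same edge. So $\gamma_i$ inverts this edge, $\gamma_i^2$ fixes $o$, and $\gamma_i^2=1$ by simple transitivity. The vertex $\gamma_{i_1}\cdots\gamma_{i_k}o$ is the endpoint of the path from $o$ with colors $i_1,\dots,i_k$, because $\gamma_{i_1}$ preserves colors and we may use induction on $k$. Hence the $\gamma_i$ generate a subgroup of $\Gamma$ that is transitive on $V$, and it equals $\Gamma$ by simple transitivity. From $\Delta(\gamma_i)^2=1$ and $\Delta>0$ we get $\Delta=1$ on $\Gamma$. Also $\Delta=1$ on the compact group $G_o$, and $G=\Gamma G_o$. So $\Delta\equiv1$.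

**Step 2: the size of a path stabilizer.** This step gives $\kappa$ in terms of $F$. Let $(x_0,\dots,x_n)$ be a geodesic with edge colors $c_1,\dots,c_n$, where $c_k$ is the color of $[x_{k-1},x_k]$; so $c_k\ne c_{k+1}$. We claim that
$$|G_{x_0x_n}|^{-1}=|Fc_1|\prod_{k=1}^{n-1}[F_{c_k}:F_{c_k}\cap F_{c_{k+1}}].\tag{2}$$

Since the stabilizer of $x_{k+1}$ in $G_{x_0x_k}$ is $G_{x_0x_{k+1}}$, the left side is the product of the sizes of the orbits $G_{x_0}x_1$ and $G_{x_0x_k}x_{k+1}$, $1\le k<n$. For $1\le k<n$ we show that $G_{x_0x_k}x_{k+1}$ has $|F_{c_k}c_{k+1}|=[F_{c_k}:F_{c_k}\cap F_{c_{k+1}}]$ elements.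

If $g\in G_{x_0x_k}$, then $g$ fixes $x_{k-1}$ and $x_k$, so $\sigma(g,x_k)\in F_{c_k}$, and $gx_{k+1}$ is the neighbor of $x_k$ along the color $\sigma(g,x_k)c_{k+1}$. So the orbit has at most $|F_{c_k}c_{k+1}|$ elements.

Conversely, let $\tau\in F_{c_k}$. Let $g$ be the identity on the half-tree of $X\setminus[x_{k-1},x_k]$ containing $x_{k-1}$. On the other half-tree let $g$ map the endpoint of the path from $x_k$ with colors $(b_1,b_2,\dots,b_m)$, $b_1\ne c_k$, to the endpoint of the path from $x_k$ with colors $(\tau b_1,\dots,\tau b_m)$. As $\tau b_1\ne\tau c_k=c_k$, this is a bijection of the half-tree onto itself that preserves adjacency. So $g\in\mathrm{Aut}(X)$. At a vertex $z$ of this half-tree $\sigma(g,z)=\tau$ (for $z=x_k$ the edge of color $c_k$ is fixed and $\tau c_k=c_k$), and elsewhere $\sigma(g,z)=1$. So $g\in U(F)$, $g$ fixes $x_0,\dots,x_k$, and $gx_{k+1}$ is the neighbor of $x_k$ along $\tau c_{k+1}$. Every color in $F_{c_k}c_{k+1}$ is reached.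

For the first factor, given $\tau\in F$, the automorphism fixing $x_0$ and mapping the endpoint of the path from $x_0$ with colors $(b_1,b_2,\dots)$ to the endpoint of the path with colors $(\tau b_1,\tau b_2,\dots)$ has $\sigma(g,\cdot)\equiv\tau$. So $|G_{x_0}x_1|=|Fc_1|$, and (2) is proved.

**Step 3: decay of $\kappa$.** This step prepares the use of Theorem 1. *If $F_i\ne F_j$ for all $i\ne j$, then*
$$\kappa(n)\le2^{-\lfloor(n-1)/r\rfloor}\qquad(n\ge1).\tag{3}$$
A factor $1$ with index $k$ in the product in (2) means $F_{c_k}\subseteq F_{c_{k+1}}$, and the inclusion is strict because $c_k\ne c_{k+1}$. A run of $m$ consecutive factors $1$ therefore gives a strictly increasing chain of $m+1$ groups among $F_1,\dots,F_r$, so $m\le r-1$. Among any $r$ consecutive factors one is at least $2$, and the product has $n-1$ factors.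

*The matching group, by hand.* Let $F=\mathrm{Sym}(r-1)$ fix the color $r$. Enter $x_k$ by a matching edge ($c_k=r$): then $F_{c_k}=F$ and the factor is $r-1$. Enter by a non-matching edge and leave by the matching edge: the factor is $1$, since $F_{c_k}\subset F=F_r$. Enter and leave by non-matching edges: the factor is $r-2$. Two matching edges are never consecutive, so for $r\ge4$ two consecutive factors are never both $1$, and $\kappa$ decays exponentially. For $r=3$ the third kind of factor is $r-2=1$, and along a path that avoids the matching $\kappa$ does not decay at all.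

## 5. Boundary orbits of $U(F)$

**Proposition.** If $F$ is not 2-transitive, then $U(F)$ has no open orbit on $\Omega$. If $F$ is 2-transitive, $U(F)$ is transitive on $\Omega$.

**Step 1: an invariant of orbits.** Attach to a ray $(x_k)$ with colors $(c_k)$ the sequence of $F$-orbits of the pairs $(c_k,c_{k+1})$, $k\ge1$. If $g\in U(F)$, the colors of $[gx_{k-1},gx_k]$ and $[gx_k,gx_{k+1}]$ are $\sigma(g,x_k)c_k$ and $\sigma(g,x_k)c_{k+1}$, with the same permutation $\sigma(g,x_k)\in F$. So the sequence is unchanged under $(x_k)\mapsto(gx_k)$. Call two sequences tail equivalent if they agree from some point on up to a shift. By Section 1, equivalent rays have tail equivalent sequences. So all ends in one $U(F)$-orbit have the same tail class. The alphabet is finite, and a sequence tail equivalent to a given one is determined by a shift and a finite initial part; so each tail class is countable.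

For the matching group one can read this off directly: the pattern of those $k$ for which $[x_{k-1},x_k]$ is a matching edge is preserved.

**Step 2: too many sequences in an open set.** We show that every basic open set meets more than one tail class. A non-empty open orbit would contain some $\Omega(x_0,\dots,x_m)$ with $m\ge1$. Let $c$ be the color of $[x_{m-1},x_m]$. It suffices to see that the rays continuing $(x_0,\dots,x_m)$ realize uncountably many sequences. Let $F$ be not 2-transitive.

* *$F$ is transitive.* Then each $F_b$ has at least two orbits on the colors other than $b$. Pairs $(b,b_1)$ and $(b,b_2)$ are in the same $F$-orbit if and only if $b_2\in F_bb_1$. For each color $b$ choose two colors different from $b$ in different $F_b$-orbits. At every step continue with one of the two choices. Two different sequences of choices give different sequences of pair orbits: at the first difference the preceding color is the same and the pair orbits differ.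
* *$F$ is intransitive and has an orbit $B$ with $|B|\ge2$.* Take $b\ne b'$ in $B$ and $a\notin B$. If $c=a$, first continue with one step of color $b$. Then continue with an arbitrary concatenation of the blocks $(a,b)$ and $(a,b,b')$. No color is repeated immediately, so these are color sequences of geodesics. The pair orbits determine the $F$-orbit of each color, hence the positions of the entries outside $B$. Within the blocks these are exactly the positions of $a$, and the gaps between them, $2$ or $3$, determine the concatenation. So there are uncountably many sequences.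
* *$F=1$.* The only remaining case, since an intransitive $F\neq1$ has an orbit with at least two elements. The pair orbits are the pairs themselves, and there are at least $r-1\ge2$ choices of the next color at each step.

**Step 3: the 2-transitive case.** Here the factors in (2) are $|Fc_1|=r$ and $|F_{c_k}c_{k+1}|=r-1$, so $|G_{x_0}x_n|=r(r-1)^{n-1}$ and $G_{x_0}$ is transitive on every sphere around $x_0$. Let $(x_k)$ and $(x_k')$ be two rays from $x_0$. For each $n$ there is $g_n\in G_{x_0}$ with $g_nx_n=x_n'$, hence $g_nx_k=x_k'$ for $k\le n$. By compactness of $G_{x_0}$ a subsequence converges to some $g\in G_{x_0}$ with $gx_k=x_k'$ for all $k$. So $G$ is transitive on $\Omega$, and $\Omega$ is an open orbit. $\blacksquare$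

So the matching group with $r\ge4$ has no open orbit, while its $\kappa$ decays exponentially, unlike that of $\Gamma$. Does small $\kappa$ force the Kunze–Stein property? We first see that some decay is needed.

## 6. Unimodularity and $\kappa\to0$ are necessary

This section proves Theorem 3. It generalizes the computation for $\Gamma$ in Section 2.

**Step 1: an inclusion gives an inequality.** This step replaces the qualitative definition by a bound. *If $G$ is Kunze–Stein and $1<p<2$, there is $C$ with $\|f*g\|_2\le C\|f\|_p\|g\|_2$ for all $f,g\ge0$.* Otherwise, after scaling, there are $f_n,g_n\ge0$ ($n\ge1$) with $\|f_n\|_p=\|g_n\|_2=2^{-n}$ and $\|f_n*g_n\|_2\ge n$. Then $f=\sum f_n\in L^p$, $g=\sum g_n\in L^2$, and $f*g\ge f_n*g_n$ for every $n$. So $\|f*g\|_2\ge n$ for every $n$, against $f*g\in L^2$.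

**Step 2: unimodularity.** The purpose is to play right translations against the inequality. Let $f=1_{G_o}$, $f_s(x)=f(xs)$, and for $k\ge0$ on $G$ let $A(k)=\sup\{\|k*g\|_2:\ g\ge0,\ \|g\|_2=1\}$. Since $f*1_{G_o}=|G_o|\,1_{G_o}$, we have $A(f)>0$. Substituting $z=ys$,
$$f_s*g(x)=\int f(ys)g(y^{-1}x)\,dy=\Delta(s)^{-1}\int f(z)\,g(sz^{-1}x)\,dz=\Delta(s)^{-1}\,\bigl(f*g^{s}\bigr)(x),$$
with $g^s(x)=g(sx)$ and $\|g^s\|_2=\|g\|_2$. So $A(f_s)=\Delta(s)^{-1}A(f)$, while $\|f_s\|_p=\Delta(s)^{-1/p}\|f\|_p$. Step 1 gives $A(f_s)\le C\|f_s\|_p$, that is,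
$$\Delta(s)^{-(1-1/p)}\le C\,\|f\|_p/A(f)\qquad\text{for all } s\in G.$$
Apply this to all powers $s^k$, $k\in\mathbb Z$: the numbers $\Delta(s)^{-k(1-1/p)}$ are bounded, and $1-1/p>0$, so $\Delta(s)=1$.

In particular the stabilizer of an end (Section 2) is not Kunze–Stein.

**Step 3: if $G$ is unimodular and $\kappa\not\to0$, a hyperbolic element normalizes a compact open subgroup.** We find an analog of $t=\gamma_1\gamma_2\in\Gamma$. The integers $1/\kappa(D)$ are non-decreasing and bounded, so there are $R\ge1$ and $n$ with $1/\kappa(D)=n$ for all $D\ge R$. Let $m$ be the number of $G$-orbits of geodesic $(R+1)$-tuples; it is finite because $G$ is vertex-transitive and $X$ is locally finite. Choose a geodesic $(x_0,\dots,x_{R+m})$ with $|G_{x_0x_{R+m}}|=\kappa(R+m)=1/n$, and put $H=G_{x_0x_{R+m}}$. For $0\le i\le m$ we have $G_{x_ix_{i+R}}\supseteq H$ and $|G_{x_ix_{i+R}}|\le\kappa(R)=1/n=|H|$. A strictly larger subgroup would contain a second coset of $H$ and have measure at least $2|H|$. So $G_{x_ix_{i+R}}=H$ for $0\le i\le m$.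

Among the $m+1$ tuples $(x_i,\dots,x_{i+R})$ two are in the same orbit: there are $i<j$ and $t\in G$ with $tx_{i+k}=x_{j+k}$ for $0\le k\le R$. Hence $tHt^{-1}=tG_{x_ix_{i+R}}t^{-1}=G_{x_jx_{j+R}}=H$. The concatenation of the segments $t^k[x_i,x_j]$, $k\in\mathbb Z$, does not backtrack: at $x_j=tx_i$ the adjacent vertices are $x_{j-1}$ and $tx_{i+1}=x_{j+1}$ (here $R\ge1$), which differ, and the other junctions are translates of this one. So the concatenation is a line on which $t$ translates by $j-i\ge1$. Thus $t$ is hyperbolic, and $t^k\notin H$ for $k\ne0$, because $H$ fixes $x_i$.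

**Step 4: if $G$ is unimodular and $\kappa\not\to0$, $G$ is not Kunze–Stein.** We violate the bound of Step 1 with functions on the group generated by $t$ and $H$. The cosets $t^kH$ are pairwise disjoint. If $y=t^jh$ with $h\in H$, then $y^{-1}x\in t^kH$ if and only if $x\in t^jht^kH=t^{j+k}H$, because $t$ normalizes $H$. So $1_{t^jH}*1_{t^kH}=|H|\,1_{t^{j+k}H}$. For $N\ge1$ let $f_N=g_N=\sum_{k=0}^{N-1}1_{t^kH}$. Then
$$f_N*g_N=|H|\sum_mc_m1_{t^mH},\qquad c_m=\#\{(j,k):\ 0\le j,k<N,\ j+k=m\}.$$
There are fewer than $2N$ values $m$ with $c_m\neq0$, and $\sum c_m=N^2$. So $\sum c_m^2\ge N^4/(2N)=N^3/2$ by Cauchy–Schwarz, and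
$$\|f_N*g_N\|_2\ge|H|\,(N^3/2)^{1/2}|H|^{1/2}=|H|\,\frac N{\sqrt2}\,\|g_N\|_2,\qquad\|f_N\|_p=(N|H|)^{1/p}.$$
The bound of Step 1 would give $|H|N/\sqrt2\le C(N|H|)^{1/p}$ for all $N$, which is false for $p>1$. This completes the proof of Theorem 3. $\blacksquare$

## 7. From convolutions to a bilinear sum over the vertices

We begin the proof of Theorem 1. Let $G$ be unimodular with $|G_v|=1$ and $\sum_{D\ge1}\kappa(D)^{1/2}<\infty$; as $\kappa\le1$, also $\sum\kappa(D)<\infty$. The case $p=1$ always holds. Let $1<p<2$ and $q=p'$, so $q>2$. Fix $o\in V$.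

**Step 1: remove the functions on $G$.** We reduce the theorem to a statement about two functions on $V$. Let $f\in L^p(G)$ and $g,h\in L^2(G)$. Put
$$a(w)^2=\int_{\{x:\,xo=w\}}|g|^2,\qquad b(v)^2=\int_{\{x:\,xo=v\}}|h|^2,\qquad a,b\ge0,$$
so that $\|a\|_{\ell^2(V)}=\|g\|_2$ and $\|b\|_{\ell^2(V)}=\|h\|_2$. If $xo=v$, then $y^{-1}xo=y^{-1}v$. By left invariance, $\int_{\{xo=v\}}|g(y^{-1}x)|^2dx=a(y^{-1}v)^2$. Cauchy–Schwarz on each set $\{x:xo=v\}$ gives
$$\int|g(y^{-1}x)||h(x)|\,dx\le\varphi(y):=\sum_{v\in V}a(y^{-1}v)\,b(v).\tag{4}$$
By Hölder, $\iint|f(y)g(y^{-1}x)h(x)|\,dx\,dy\le\|f\|_p\|\varphi\|_q$. Suppose we know that $\|\varphi\|_q\le C\|a\|\|b\|$ for all $a,b\ge 0$ in $\ell^2(V)$. Since $G$ is $\sigma$-compact there is a strictly positive $h\in L^2(G)$, so $\int|f(y)g(y^{-1}x)|\,dy<\infty$ for almost every $x$ and $f*g$ is defined a.e. By duality $\|f*g\|_2\le C\|f\|_p\|g\|_2$.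

By monotone convergence (truncate $a,b$ to finite sets increasing to $V$) and scaling, it suffices to prove: *for finitely supported $a,b\ge0$ on $V$ with $\|a\|=\|b\|=1$,*
$$\|\varphi\|_q\le C_0^{2/q}\bigl(1-2^{-(1/2-1/q)}\bigr)^{-2}.\tag{5}$$
From now on $a,b$ are such functions. The set $\{y:y^{-1}v=w\}$ is a compact open coset, so all functions of $y$ below are locally constant and all sums are finite.

**A direct attempt: interpolate.** By Cauchy–Schwarz in (4), $\|\varphi\|_\infty\le1$. If also $\|\varphi\|_2\le C$, then $\|\varphi\|_q\le\|\varphi\|_\infty^{1-2/q}\|\varphi\|_2^{2/q}$ would finish the proof. But $\varphi$ is not bounded in $L^2$. Take $a=b=|S_n|^{-1/2}1_{S_n}$, with $S_n$ the sphere of radius $n$ around $o$, so that $\varphi(y)=|S_n\cap yS_n|/|S_n|$. If $d(o,yo)=2j$ with $1\le j<n$, the points of $S_n\cap yS_n$ are the points at distance $n-j$ from the midpoint of $[o,yo]$ in the $r-2$ directions off this segment, so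
$$\varphi(y)=\frac{(r-2)(r-1)^{n-j-1}}{r(r-1)^{n-1}}=\frac{r-2}r(r-1)^{-j}.$$
The set of such $y$ has measure $|S_{2j}|=r(r-1)^{2j-1}$. So each $j$ contributes $\frac{(r-2)^2}{r(r-1)}$ to $\|\varphi\|_2^2$, and $\|\varphi\|_2^2\ge(n-1)\frac{(r-2)^2}{r(r-1)}$, for every unimodular $G$. The example also suggests a repair: each single $j$ contributes a bounded amount in $L^2$ and is geometrically small in sup norm.

**Second attempt: cut by position.** Root $X$ at $o$. The *shadow* of $v$ is $T(v)=\{u:\ v\in[o,u]\}$; "above", "below", "child", "descendant" and "depth" refer to the root $o$. Write $\mu(A)=\sum_Aa^2$ and $\nu(A)=\sum_Ab^2$, two probability measures on $V$. For $y\in G$ and $v\in V$ let $w=y^{-1}v$, let $c$ be the projection of $v$ on $[o,yo]$, and $c'=y^{-1}c$. Then $c\in[o,yo]\cap[o,v]\cap[yo,v]$, and applying $y^{-1}$ to $[o,yo]$ and $[yo,v]$,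
$$c\in[o,yo]\cap[o,v],\qquad c'\in[o,y^{-1}o]\cap[o,w].\tag{6}$$
So $v\in T(c)$ and $w\in T(c')$. Let $\varphi_{jj'}(y)$ be the part of the sum (4) with $d(o,c)=j$ and $d(yo,c)=j'$; it vanishes unless $d(o,yo)=j+j'$, and then $c$ and $c'$ are determined by $y$, of depths $j$ and $j'$. By Cauchy–Schwarz, $\varphi_{jj'}(y)^2\le\nu(T(c))\mu(T(c'))$, and as $|\{y:yc'=c\}|\le1$,
$$\|\varphi_{jj'}\|_2^2\le\sum_{\mathrm{depth}(c)=j}\ \sum_{\mathrm{depth}(c')=j'}\nu(T(c))\,\mu(T(c'))\le1 .$$
So each piece is fine in $L^2$, without any hypothesis on $\kappa$. This is where the argument stops: to sum over $j,j'$ we need decay of $\|\varphi_{jj'}\|_\infty$, and there may be none. In $\Gamma$ (counting measure), let $x_0=o,x_1,\dots$ be the ray with colors $1,2,1,2,\dots$, let $t=\gamma_1\gamma_2$, so $tx_i=x_{i+2}$, and $a=b=n^{-1/2}1_{\{x_0,\dots,x_{n-1}\}}$. For $0\le 2k<n$, the $v$'s contributing to $\varphi(t^k)$ are $x_i$ with $2k\le i<n$; their projection on $[o,t^ko]=[x_0,x_{2k}]$ is $x_{2k}$. So $j=2k$, $j'=0$, and $\varphi_{2k,0}(t^k)=\varphi(t^k)=(n-2k)/n\ge\frac12$ for $k\le n/4$. Summing, $\|\varphi\|_q^q\ge\frac n4\,2^{-q}$: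 for $\Gamma$ the estimate (5) with any constant is false. A proof must use $\kappa$, and it must use it where the masses $\nu(T(c))$ stay large along a long path.

## 8. Cutting by the mass of the shadow: heavy paths

In the sphere example small sup norm came from small mass of $T(c)$, not from large depth. So we cut by the masses $\nu(T(c))$ and $\mu(T(c'))$. Decay in sup norm is then automatic. The price is that a piece may contain many positions $c$; we must see that these lie on one path.

**Step 2: the levels are unions of descending paths.** For $l\ge0$ let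
$$\Lambda_l(\nu)=\{v:\ 2^{-l-1}<\nu(T(v))\le2^{-l}\},$$
and similarly $\Lambda_l(\mu)$. Every $v$ with $\nu(T(v))>0$ is in exactly one $\Lambda_l(\nu)$, and there are finitely many such $v$. Since $\nu(T(\cdot))$ does not increase as we go down:

* If $u\in[o,u']$ and $u,u'\in\Lambda_l$, then $[u,u']\subset\Lambda_l$.
* A vertex $v\in\Lambda_l$ has at most one child in $\Lambda_l$: two such children would have disjoint shadows inside $T(v)$ of total mass $>2\cdot2^{-l-1}=2^{-l}$.

A connected component $P$ of $\Lambda_l$ has a unique vertex closest to $o$, called $\mathrm{top}\,P$, and by the second point $P$ is a finite geodesic segment descending from $\mathrm{top}\,P$. Tops of distinct components of $\Lambda_l$ are incomparable, by the first point, so their shadows are disjoint. Hence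
$$\sum_P\nu(T(\mathrm{top}\,P))\le1,\qquad\nu(T(\mathrm{top}\,P))\le2^{-l},\tag{7}$$
the sum being over the components of $\Lambda_l(\nu)$; the same holds for $\mu$. Again by the first point, for every $z\in V$ the set $[o,z]\cap\Lambda_l$ lies in one component.

*Examples.* Let $b=\frac121_{\{x_0,x_1,x_2,x_3\}}$ for a geodesic with $x_0=o$. The shadows have masses $1,\frac34,\frac12,\frac14$, so $\Lambda_0=\{x_0,x_1\}$, $\Lambda_1=\{x_2\}$, $\Lambda_2=\{x_3\}$. For $r=3$ and $b=|S_n|^{-1/2}1_{S_n}$, a vertex of depth $j$ with $1\le j\le n$ has shadow mass $\frac1{3\cdot2^{j-1}}=\frac23\,2^{-j}$; so $\Lambda_j$ is the sphere $S_j$, all components are single vertices, and cutting by mass is cutting by depth.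

**Step 3: the decomposition.** Let $y\in G$ and $v\in V$ with $a(w)b(v)>0$, $w=y^{-1}v$, and $c,c'$ as in (6). Since $\nu(T(c))\ge b(v)^2>0$ and $\mu(T(c'))\ge a(w)^2>0$, there are unique $l,l'$ with $c\in\Lambda_l(\nu)$ and $c'\in\Lambda_{l'}(\mu)$. Let $\varphi_{ll'}(y)$ now denote the part of the sum $\varphi(y)$ over the $v$ with these $l,l'$; so $\varphi=\sum_{l,l'\ge0}\varphi_{ll'}$. For components $P$ of $\Lambda_l(\nu)$ and $P'$ of $\Lambda_{l'}(\mu)$ let
$$\Phi_{PP'}(y)=\sum a(y^{-1}v)b(v)\quad\text{over those } v \text{ with } c\in P,\ c'\in P'.$$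
Fix $y,l,l'$. All the $c$'s lie on $[o,yo]$, so by Step 2 they lie in one component of $\Lambda_l(\nu)$; all the $c'$'s lie on $[o,y^{-1}o]$, so they lie in one component of $\Lambda_{l'}(\mu)$. So at most one $\Phi_{PP'}(y)$ is nonzero, and
$$\varphi_{ll'}^2=\sum_{P,P'}\Phi_{PP'}^2.\tag{8}$$

**Step 4: the sup bound.** This is the decay that cutting by position lacked. The $v$'s in $\Phi_{PP'}(y)$ lie in $T(c)\subset T(\mathrm{top}\,P)$, and the $w$'s in $T(c')\subset T(\mathrm{top}\,P')$. By Cauchy–Schwarz and (7),
$$\|\varphi_{ll'}\|_\infty\le2^{-(l+l')/2}.\tag{9}$$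

**Step 5: what remains, and the conclusion from it.** We isolate the one estimate that uses $\kappa$:
$$\|\Phi_{PP'}\|_2\le C_0\,\nu(T(\mathrm{top}\,P))^{1/2}\,\mu(T(\mathrm{top}\,P'))^{1/2}.\tag{10}$$
Granting (10), (8) and (7) give $\|\varphi_{ll'}\|_2^2\le C_0^2\sum_P\nu(T(\mathrm{top}\,P))\sum_{P'}\mu(T(\mathrm{top}\,P'))\le C_0^2$. With (9),
$$\|\varphi_{ll'}\|_q\le\|\varphi_{ll'}\|_\infty^{1-2/q}\|\varphi_{ll'}\|_2^{2/q}\le C_0^{2/q}\,2^{-(l+l')(1/2-1/q)} .$$
As $q>2$, summing the two geometric series over $l,l'\ge0$ gives (5), and with it Theorem 1.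

## 9. The $L^2$ bound along a pair of heavy paths

It remains to prove (10). Fix components $P$ of $\Lambda_l(\nu)$ and $P'$ of $\Lambda_{l'}(\mu)$.

**Step 6: sort by the exit points.** We record where the paths from $o$ to $v$ and from $o$ to $w$ leave $P$ and $P'$. For $s\in P$ let $s^+$ be its child in $P$, if $s$ is not the bottom of $P$, and
$$\mathrm{off}(s)=T(s)\setminus T(s^+)\qquad(=T(s)\text{ if } s\text{ is the bottom}).$$
The sets $\mathrm{off}(s)$, $s\in P$, partition $T(\mathrm{top}\,P)$; and $v\in\mathrm{off}(s)$ means that $s$ is the last vertex of $P$ on $[o,v]$. Define $s'^+$ and $\mathrm{off}'(s')$ for $s'\in P'$ in the same way. Put $\beta_s=\nu(\mathrm{off}(s))^{1/2}$ and $\alpha_{s'}=\mu(\mathrm{off}'(s'))^{1/2}$, so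
$$\sum_{s\in P}\beta_s^2=\nu(T(\mathrm{top}\,P)),\qquad\sum_{s'\in P'}\alpha_{s'}^2=\mu(T(\mathrm{top}\,P')).\tag{11}$$

Let $v$ contribute to $\Phi_{PP'}(y)$, and let $v\in\mathrm{off}(s)$, $w=y^{-1}v\in\mathrm{off}'(s')$. As $c\in P\cap[o,v]$ and $s$ is the last vertex of $P$ on $[o,v]$, we have $s\in[c,v]$. Likewise $s'\in[c',w]$, and applying $y$, $ys'\in[c,v]$. So $s$ and $ys'$ both lie on $[c,v]$. Put $D=d(s,ys')$. One of the following holds:

* (0) $ys'=s$;
* (B) $D\ge1$ and $ys'\in[c,s]$;
* (C) $D\ge1$ and $s\in[c,ys']$.

Let $\Phi^0$, $\Phi^B_D$, $\Phi^C_D$ be the corresponding parts of the sum, so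
$$\Phi_{PP'}=\Phi^0+\sum_{D\ge1}(\Phi^B_D+\Phi^C_D).\tag{12}$$

**Step 7: case (0).** Here $y$ matches the exit points, and two matched pairs cost a factor $\kappa$. For fixed $(s,s')$, Cauchy–Schwarz over $v\in\mathrm{off}(s)$ with $w\in\mathrm{off}'(s')$ gives at most $\beta_s\alpha_{s'}$. So $\Phi^0(y)\le\sum_{s,s'}\beta_s\alpha_{s'}1[ys'=s]$. Square and integrate. By (1), $|\{y:ys_1'=s_1,\ ys_2'=s_2\}|\le\kappa(D)$ if $d(s_1,s_2)=d(s_1',s_2')=D$, and the set is empty if the two distances differ. Hence
$$\|\Phi^0\|_2^2\le\sum_{D\ge0}\kappa(D)\Bigl(\sum_{d(s_1,s_2)=D}\beta_{s_1}\beta_{s_2}\Bigr)\Bigl(\sum_{d(s_1',s_2')=D}\alpha_{s_1'}\alpha_{s_2'}\Bigr).$$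
For $D=0$ the two brackets are $\sum\beta_s^2$ and $\sum\alpha_{s'}^2$. For $D\ge1$, each vertex of a segment has at most two vertices of the segment at distance $D$, so $\beta_{s_1}\beta_{s_2}\le\frac12(\beta_{s_1}^2+\beta_{s_2}^2)$ bounds the first bracket by $2\sum\beta_s^2$, and similarly for the second. With (11),
$$\|\Phi^0\|_2^2\le\Bigl(1+4\sum_{D\ge1}\kappa(D)\Bigr)\nu(T(\mathrm{top}\,P))\,\mu(T(\mathrm{top}\,P')).\tag{13}$$

**Step 8: case (B), the shape of a contribution.** We rewrite the contributions as a sum over triples. Let $v$ be as in (B). Since $[c,s]\subset P$, the vertex $ys'$ is in $P$, and it is $x_s$, the vertex of $P$ lying $D$ steps above $s$. Put $u=y^{-1}s$. As $ys'\in[c,s]$ and $s\in[c,v]$, we have $s\in[ys',v]$, so $u\in[s',w]$. Since $s'\in[o,w]$, $u$ is a descendant of $s'$ at distance $D$, and $w\in T(u)$. As $w\notin T(s'^+)$, also $u\notin T(s'^+)$ (if $s'^+$ exists). Let $U_D(s')$ be the set of descendants $u$ of $s'$ at distance $D$ with $u\notin T(s'^+)$. The sets $T(u)$, $u\in U_D(s')$, are pairwise disjoint, being shadows of distinct vertices of the same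 depth. They are contained in $\mathrm{off}'(s')$: a point $z\in T(u)\cap T(s'^+)$ would have both $u$ and $s'^+$ on $[o,z]$, and as $D\ge1$ the vertex $s'^+$ is not deeper than $u$, so $u\in T(s'^+)$, a contradiction. By Cauchy–Schwarz over $v\in\mathrm{off}(s)$ with $w\in T(u)$,
$$\Phi^B_D(y)\le\sum_{s\in P,\ s'\in P',\ u\in U_D(s')}1[ys'=x_s,\ yu=s]\;\nu(\mathrm{off}(s))^{1/2}\mu(T(u))^{1/2},\tag{14}$$
the sum being over those $s$ for which $x_s$ exists.

**Step 9: for each $y$ at most one term in (14) is nonzero.** This lets us square the sum without cross terms. Let $(s_1,s_1',u_1)$ and $(s_2,s_2',u_2)$ be two triples satisfying the conditions for the same $y$, and write $x_i=x_{s_i}$. If $s_1=s_2$, then $x_1=x_2$, $s_1'=y^{-1}x_1=s_2'$, and $u_1=y^{-1}s_1=u_2$. Otherwise $x_1\ne x_2$, and we may assume that $x_1$ is above $x_2$. Let $x_1^+$ be the child of $x_1$ in $P$. It is the neighbor of $x_1$ on $[x_1,s_1]$, because $D\ge1$, and also on $[x_1,x_2]$.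

* From the first: $y^{-1}x_1^+$ is the neighbor of $s_1'$ on $y^{-1}[x_1,s_1]=[s_1',u_1]$. So it is a child of $s_1'$, and it is not $s_1'^+$ because $u_1\notin T(s_1'^+)$. The only child of $s_1'$ that can lie in $P'$ is $s_1'^+$, so $y^{-1}x_1^+\notin P'$.
* From the second: $y^{-1}x_1^+$ lies on $y^{-1}[x_1,x_2]=[s_1',s_2']\subset P'$.

This is a contradiction. In words: $y$ cannot carry $P'$ along $P$ and at the same time carry a branch off $P'$ onto the same piece of $P$.

**Step 10: the bound in case (B).** By Step 9 we may square (14) term by term. By (1) with $d(s',u)=D$, each term has integral at most $\nu(\mathrm{off}(s))\mu(T(u))\kappa(D)$. So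
$$\|\Phi^B_D\|_2^2\le\kappa(D)\sum_{s}\nu(\mathrm{off}(s))\sum_{s'}\sum_{u\in U_D(s')}\mu(T(u))\le\kappa(D)\,\nu(T(\mathrm{top}\,P))\,\mu(T(\mathrm{top}\,P')),\tag{15}$$
because $\sum_{u\in U_D(s')}\mu(T(u))\le\mu(\mathrm{off}'(s'))$ by Step 8.

**Step 11: case (C).** It is (B) with the roles of $(P,\nu,y)$ and $(P',\mu,y^{-1})$ exchanged; we write it out to see that (1) still gives $\kappa(D)$. Let $v$ be as in (C). As $s\in[c,ys']$, we have $y^{-1}s\in[c',s']\subset P'$, so $y^{-1}s=x'_{s'}$, the vertex of $P'$ lying $D$ steps above $s'$. Put $u=ys'$. Since $u\in[c,v]$ and $s\in[c,u]$, we have $u\in[s,v]$. So $u$ is a descendant of $s$ at distance $D$, $v\in T(u)$, and $u\notin T(s^+)$ because $v\in\mathrm{off}(s)$. Let $U_D(s)$ be the set of descendants of $s$ at distance $D$ not in $T(s^+)$; as in Step 8, the $T(u)$, $u\in U_D(s)$, are disjoint subsets of $\mathrm{off}(s)$. By Cauchy–Schwarz,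
$$\Phi^C_D(y)\le\sum_{s'\in P',\ s\in P,\ u\in U_D(s)}1[yx'_{s'}=s,\ ys'=u]\;\mu(\mathrm{off}'(s'))^{1/2}\nu(T(u))^{1/2}.$$
For each $y$ at most one triple satisfies the conditions. Take two. If $s_1'=s_2'$, they coincide. Otherwise let $x_i'=x'_{s_i'}$, with $x_1'$ above $x_2'$, and let $z$ be the child of $x_1'$ in $P'$. It is the neighbor of $x_1'$ on $[x_1',s_1']$ and on $[x_1',x_2']$. So $yz$ is the neighbor of $s_1$ on $[s_1,u_1]$, a child of $s_1$ different from $s_1^+$, hence not in $P$. It also lies on $[s_1,s_2]\subset P$, a contradiction. Squaring term by term and using (1) for the pairs $x'_{s'},s'$ at distance $D$,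
$$\|\Phi^C_D\|_2^2\le\kappa(D)\,\nu(T(\mathrm{top}\,P))\,\mu(T(\mathrm{top}\,P')).\tag{16}$$

**Step 12: adding up.** By (12), the triangle inequality, and (13), (15), (16), $\|\Phi_{PP'}\|_2$ is at most
$$\Bigl[\Bigl(1+4\sum_{D\ge1}\kappa(D)\Bigr)^{1/2}+2\sum_{D\ge1}\kappa(D)^{1/2}\Bigr]\nu(T(\mathrm{top}\,P))^{1/2}\mu(T(\mathrm{top}\,P'))^{1/2},$$
and the bracket is $C_0$. This is (10), and Theorem 1 is proved. $\blacksquare$

## 10. Which groups $U(F)$ are Kunze–Stein: Theorems 2 and 4

**Proof of Theorem 2.** Let $r\ge4$, and let $G=U(F)$ be the matching group, $F=\mathrm{Sym}(r-1)$ fixing the color $r$. Then $F_r=F$, and for $i<r$ the group $F_i$ is the stabilizer of $i$ in $\mathrm{Sym}(r-1)$. As $r-1\ge3$, for $i<r$ the group $F_i$ fixes no element of $\{1,\dots,r-1\}$ other than $i$, since it contains all permutations of the remaining $r-2\ge2$ elements; and $F_r$ fixes none. So $F_1,\dots,F_r$ are pairwise distinct. By (3), $\sum\kappa(D)^{1/2}<\infty$, and $G$ is closed, vertex-transitive and unimodular by Section 4. By Theorem 1, $G$ is Kunze–Stein. Since $F$ is not transitive, it is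 not 2-transitive, and by Section 5 $G$ has no open orbit on $\Omega$. In particular $G$ is not transitive on $\Omega$, so both forms of the conjecture fail. $\blacksquare$

The matching group is not transitive on edges, but edge-transitive examples exist as well. Take any transitive, not 2-transitive $F$ whose point stabilizers fix only one point; then the $F_i$ are pairwise distinct, and the same proof applies. As $F$ is transitive, $G_v$ is transitive on the edges at $v$, so $U(F)$ is edge-transitive. For instance, let $F$ be the dihedral group of order 10 acting on the 5 vertices of a pentagon ($r=5$): each $F_i$ is generated by a reflection, which fixes only the vertex $i$.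

**Proof of Theorem 4.** Necessity is Theorem 3. Conversely, let $G$ be unimodular with the independence property, and let $\kappa\to0$.

**Step 1: independence makes stabilizers multiplicative.** The purpose is a formula like (2). Let $(x_0,\dots,x_n)$ be a geodesic and $1\le k<n$. We claim that the orbits of $x_{k+1}$ under $G_{x_0x_k}$ and under $G_{x_{k-1}x_k}$ coincide. The first is contained in the second, because $G_{x_0x_k}\subseteq G_{x_{k-1}x_k}$. If $g\in G_{x_{k-1}x_k}$, let $g'\in G$ be equal to $g$ on the half-tree of $X\setminus[x_{k-1},x_k]$ containing $x_k$ and to the identity on the other. Then $g'$ fixes $x_0$ and $x_k$, and $g'x_{k+1}=gx_{k+1}$. This proves the claim. With $R_k=|G_{x_{k-1}x_k}x_{k+1}|$,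
$$|G_{x_0x_n}|^{-1}=|G_{x_0}x_1|\prod_{k=1}^{n-1}R_k,$$
and $R_k$ depends only on the three consecutive vertices $x_{k-1},x_k,x_{k+1}$.

**Step 2: decay of $\kappa$ is then exponential.** This is what Theorem 1 needs. Choose $m$ with $\kappa(m+1)<1/r$; as $\kappa(0)=1$ and $\kappa(1)\ge1/r$, we have $m\ge1$. For every geodesic with $m+1$ edges the left side of the formula exceeds $r$, while $|G_{x_0}x_1|\le r$; so one of its $m$ numbers $R_k$ is at least $2$. Given a geodesic with $n$ edges, any $m$ consecutive numbers $R_k$ belong to a subgeodesic with $m+1$ edges, so one of them is at least $2$. Hence $\kappa(n)\le2^{-\lfloor(n-1)/m\rfloor}$, so $\sum\kappa^{1/2}<\infty$, and $G$ is Kunze–Stein by Theorem 1.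

**Step 3: the groups $U(F)$.** We translate the condition into one on $F$. $U(F)$ is closed, vertex-transitive and unimodular (Section 4) and has the independence property (Section 1). If the $F_i$ are pairwise distinct, (3) and Theorem 1 show that it is Kunze–Stein. If $F_i=F_j$ with $i\ne j$, take paths with alternating colors $i,j$: all factors in the product in (2) are $1$, so $|G_{x_0x_n}|^{-1}=|Fc_1|\le r$. Thus $\kappa(n)\ge1/r$ for all $n\ge1$, and $U(F)$ is not Kunze–Stein by Theorem 3. The statement on open orbits is the proposition of Section 5. $\blacksquare$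

For a general unimodular vertex-transitive $G$, Theorems 1 and 3 show that $\sum\kappa(D)^{1/2}<\infty$ is sufficient and $\kappa(D)\to0$ is necessary. These arguments do not decide the intermediate case where $\kappa\to0$ but $\sum\kappa^{1/2}=\infty$. Under the independence property this case does not occur, by Step 2.

## 11. Trees of order 3

For $r=3$ the examples $U(F)$ obey the conjecture. If $F=1$ or $F$ is cyclic of order 3, all $F_i$ are trivial. If $F$ is generated by a transposition, say $(1\,2)$, then $F_1=F_2=1$. So by Theorem 4 only $F=\mathrm{Sym}(3)$ gives a Kunze–Stein group, and $U(\mathrm{Sym}(3))=\mathrm{Aut}(X)$. We now prove Theorem 5 for all $G$.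

Let $r=3$ and let $G$ be Kunze–Stein. By Theorem 3, $G$ is unimodular and $\kappa\to0$. So it is a contradiction if some compact open subgroup fixes arbitrarily long geodesics pointwise. Let $L\le\mathrm{Sym}(3)$ be the action of $G_v$ on the three edges at $v$; up to conjugacy it does not depend on $v$. Either $L$ is trivial, or $|L|=2$, or $L$ is transitive.

**Case 1: $L$ trivial.** Then $G_v$ fixes the neighbors of $v$, so it is contained in their stabilizers and fixes their neighbors, and so on. So $G_v=1$ and $\kappa\equiv1$, a contradiction.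

**Case 2: $|L|=2$.** Here the purpose is to find either a fixed line or a failure of unimodularity. Each $v$ has exactly one edge $s(v)$ fixed by $G_v$; call it special for $v$. As $G_{gv}=gG_vg^{-1}$, we have $gs(v)=s(gv)$ for $g\in G$. The two other edges at $v$ are swapped by $G_v$, and an element of $G_v$ fixing one of them fixes both.

*Suppose that some edge $e=[v,w]$ is special for neither of its ends.* The second non-special edge at $v$ is $ge$ for some $g\in G_v$, and it is again special for neither of its ends $v=gv$ and $gw$, because $g$ carries special edges to special edges. The same holds at $w$. Continuing in both directions, we obtain a line of edges each of which is special for neither of its ends. At each vertex of the line, its two edges on the line are the two non-special edges there. An element of $G_{vw}$ fixes $e$, hence the next edge of the line at $v$ and at $w$, hence the next one, and so on. So $G_{vw}$ fixes the line pointwise, and $\kappa(D)\ge|G_{vw}|>0$ for all $D$, a contradiction.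

*Otherwise every edge is special for at least one of its ends.* Take an edge $[v,w]$ that is not special for $v$. Then it is special for $w$. So $[G_v:G_{vw}]=2$ and $[G_w:G_{vw}]=1$, hence $|G_v|=2|G_w|$. But $|G_v|=|G_w|$ because $G$ is unimodular, a contradiction.

**Case 3: $L$ transitive.** Here we show that $G_v$ is transitive on all spheres around $v$. Suppose not. If $G_v$ is transitive on a sphere around $v$, it is transitive on the smaller ones, and it is transitive on the sphere of radius 1. So there is a maximal $n\ge1$ such that $G_v$ is transitive on the sphere of radius $n$; it does not depend on $v$, by vertex-transitivity.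

Let $(x_0,\dots,x_n)$ be any geodesic of length $n$. The vertex $x_n$ has two neighbors other than $x_{n-1}$. The group $G_{x_0x_n}$ does not interchange them: otherwise, given two vertices at distance $n+1$ from $x_0$, we could move both by elements of $G_{x_0}$ to neighbors of $x_n$ and then, if needed, interchange them, so $G_{x_0}$ would be transitive on the sphere of radius $n+1$. Therefore $G_{x_0x_n}$ fixes both. This holds for every oriented geodesic of length $n$.

Now extend $(x_0,\dots,x_n)$ to a ray $(x_0,x_1,\dots)$. The group $G_{x_0x_n}$ fixes $x_{n+1}$, so $G_{x_0x_n}\subseteq G_{x_1x_{n+1}}$, which fixes $x_{n+2}$ by what we proved for the geodesic $(x_1,\dots,x_{n+1})$; hence $G_{x_0x_n}\subseteq G_{x_2x_{n+2}}$, and so on. Thus $G_{x_0x_n}$ fixes the whole ray pointwise, and $\kappa(D)\ge|G_{x_0x_n}|>0$ for all $D$, a contradiction.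

So $G_v$ is transitive on all spheres around $v$. By the compactness argument in Step 3 of Section 5, which used only this, $G_v$ is transitive on $\Omega$, and so is $G$. This proves Theorem 5: when $r=3$, a closed vertex-transitive Kunze–Stein group has the open orbit $\Omega$. $\blacksquare$
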